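# Relevant coordinates on an antichain, and the failure of separation for weak index $(0,k)$, $k\ge 2$

## 1. Relevant coordinates of a continuous function on $\{1,2\}^U$

Nodes of the full binary tree are words in $\{0,1\}^*$. An **antichain** is a set $U$ of nodes none of which is a proper prefix of another; for example, $\{0^n1:n\in\omega\}$ is an infinite antichain.

Take a nonempty antichain $U$ and a function $F\colon\{1,2\}^U\to\{0,1\}$, where $\{1,2\}^U$ has the product topology. For $\ell\in\{1,2\}^U$ and $u\in U$ let $\ell^{(u)}$ be $\ell$ with its value at $u$ flipped. The object on which everything turns is the set of relevant coordinates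
$$J(F)=\{u\in U:\ \text{there is }\ell\text{ with }F(\ell)\ne F(\ell^{(u)})\}.$$

**Lemma 1.** If $F$ is continuous and not constant, then $J(F)$ is finite and nonempty.

*Proof.* Each $\ell$ has a basic clopen neighborhood, given by fixing finitely many coordinates, on which $F$ is constant. By compactness finitely many of these cover $\{1,2\}^U$. Let $E\subseteq U$ be the finite set of all coordinates fixed by one of them. If $\ell,\ell'$ agree on $E$, then a neighborhood of the cover that contains $\ell$ also contains $\ell'$, so $F(\ell)=F(\ell')$. Hence flipping a coordinate outside $E$ never changes $F$, and $J(F)\subseteq E$ is finite.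

Suppose $J(F)=\emptyset$, and let $\ell,\ell'$ be arbitrary. Starting from $\ell$, flip one at a time those coordinates in $E$ at which $\ell$ and $\ell'$ differ. No flip changes $F$, and the result agrees with $\ell'$ on $E$. So $F(\ell)=F(\ell')$, and $F$ is constant, which is excluded. $\square$

Three examples on $U=\{0^n1:n\in\omega\}$. If $F(\ell)=1$ exactly when $\ell(1)=1$, then $F$ is continuous and $J(F)=\{1\}$, the single node $1=0^01$. If $F(\ell)=1$ exactly when $\ell$ is constantly $1$, then $F$ is not continuous, and $J(F)=U$, as one sees by flipping any one coordinate of the constant labelling. If $F(\ell)=1$ exactly when $\ell$ takes the value $1$ infinitely often, then $F$ is neither continuous nor constant, and $J(F)=\emptyset$. So continuity matters for both halves of the lemma.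

Lemma 1 turns a function on $U$ into a finite nonempty subset of $U$. From a finite set of nodes one can pick a single node, the first in the **lexicographic order**: $v<w$ iff $v$ is a proper prefix of $w$, or there is $x$ such that $x0$ is a prefix of $v$ and $x1$ is a prefix of $w$. This is a linear order, so every finite nonempty set has a least element. Infinite sets need not have one: in $\{0^n1:n\in\omega\}$ we have $0^{n+1}1<0^n1$ for every $n$.

Now let the choice depend on $U$ in a definable way. Monadic second-order logic (MSO) over $\mathfrak T=(\{0,1\}^*,\mathrm{succ}_0,\mathrm{succ}_1)$ has variables for nodes and for sets of nodes, and quantifies over both. The prefix order is MSO-definable: $v$ is a prefix of $w$ iff every set that contains $v$ and is closed under both successors contains $w$. Hence the lexicographic order is MSO-definable too. We use one deep theorem as a black box.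

**Theorem GS** (Gurevich–Shelah, *Rabin's uniformization problem*, J. Symb. Logic 48 (1983) 1105–1119; automata-theoretic proof in Carayol–Löding, *MSO on the infinite binary tree: choice and order*, CSL 2007, LNCS 4646, 161–176). There is no MSO formula $\varphi(X,v)$ over $\mathfrak T$ such that for every nonempty $X\subseteq\{0,1\}^*$ exactly one $v$ satisfies $\varphi(X,v)$, and this $v$ lies in $X$.

For instance, the set of shortest elements of a nonempty $X$ is finite and nonempty. If it were MSO-definable from $X$, its lexicographically least element would be a definable choice. So it is not MSO-definable from $X$.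

For $Y\subseteq U$ let $\ell_Y\in\{1,2\}^U$ be $1$ on $Y$ and $2$ on $U\setminus Y$.

**Proposition 2.** There is no MSO formula $\sigma(X,Y)$ such that for every nonempty antichain $U$ the function
$$F_U\colon\{1,2\}^U\to\{0,1\},\qquad F_U(\ell_Y)=1\iff\mathfrak T\models\sigma(U,Y)\qquad(Y\subseteq U),$$
is continuous and not constant.

*Proof.* Suppose $\sigma$ is such a formula. Put
$$\chi(X,v):\quad v\in X\ \wedge\ \exists Y\subseteq X\ \bigl(v\notin Y\wedge\neg(\sigma(X,Y)\leftrightarrow\sigma(X,Y\cup\{v\}))\bigr).$$
For a nonempty antichain $U$, $\chi(U,v)$ holds iff $v\in J(F_U)$: if $F_U(\ell)\ne F_U(\ell^{(v)})$, then one of $\ell,\ell^{(v)}$ is $2$ at $v$, and it is $\ell_Y$ for some $Y$ with $v\notin Y$, while the other is $\ell_{Y\cup\{v\}}$; the converse is clear.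

For nonempty $X\subseteq\{0,1\}^*$ let $\min X$ be the set of its prefix-minimal elements. This is a nonempty antichain contained in $X$, MSO-definable from $X$. Let $\varphi(X,v)$ say "$v$ is the lexicographically least node $w$ with $\chi(\min X,w)$". By Lemma 1, $J(F_{\min X})$ is finite and nonempty, so exactly one $v$ satisfies $\varphi(X,v)$, and $v\in\min X\subseteq X$. This contradicts Theorem GS. $\square$

What this is for: we study a separation question about automata on infinite trees, and we will show that a separator of the wrong kind would produce a formula $\sigma$ as in Proposition 2.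

## 2. Weak alternating automata and the separation property

Let $A$ be a finite alphabet with $|A|\ge2$; fix $a\ne b$ in $A$. Trees are maps $t\colon\{0,1\}^*\to A$. The space $A^{\{0,1\}^*}$ has the product topology, with $A$ discrete, and is homeomorphic to the Cantor space. A **language** is a set of trees. Write $t|_v$ for the subtree of $t$ at $v$, $c(t_0,t_1)$ for the tree with root letter $c$ and subtrees $t_0,t_1$, and $\mathbf b$ for the tree constantly $b$.

**Definition (alternating parity automaton).** It is $\mathcal A=\langle A,Q,q_I,\delta,\Omega\rangle$ with $Q$ finite, $q_I\in Q$, a priority function $\Omega\colon Q\to\omega$, and $\delta\colon Q\times A\to\mathcal B^+(\{0,1\}\times Q)$, where $\mathcal B^+$ denotes positive Boolean formulas (only $\vee,\wedge$, no constants $\top,\bot$) over atoms $(d,p)$. In the acceptance game on $t$, play starts at $(\varepsilon,q_I)$. At $(v,q)$ the formula $\delta(q,t(v))$ is resolved, Eve choosing disjuncts and Adam conjuncts, until an atom $(d,p)$ is reached; play moves to $(vd,p)$. Every play is infinite, and Eve wins it iff the greatest priority of the states occurring infinitely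 often is even. The tree is accepted, $t\in L(\mathcal A)$, iff Eve has a winning strategy.

Since there are no constants, acceptance and rejection are realized by **sinks**: a state $s$ with $\delta(s,c)=(0,s)$ for all $c$ accepts everything if $\Omega(s)$ is even and nothing if it is odd.

**Definition (index, weakness).** $\mathcal A$ has index $(i,k)$ if $\Omega(Q)\subseteq\{i,\dots,k\}$. It is weak if priorities never decrease along transitions: every $p$ occurring in $\delta(q,a')$, $a'\in A$, has $\Omega(p)\ge\Omega(q)$. A language is of weak index $(i,k)$ if a weak alternating automaton of index $(i,k)$ recognizes it.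

*Example.* Let $K_1=\{t:\exists j\ t(0^j)=a\}$. A state $q$ of priority $1$ with $\delta(q,a)=(0,\mathsf{acc})$ and $\delta(q,c)=(0,q)$ for $c\ne a$, plus an accepting sink of priority $2$, recognizes $K_1$. So $K_1$ has weak index $(1,2)$. Its complement, "no $a$ on the left spine", is recognized with $q$ of priority $0$ and the sink turned into a rejecting one of priority $1$: weak index $(0,1)$.

In general, swapping $\vee$ and $\wedge$ and adding $1$ to all priorities shows that the complements of languages of weak index $(0,k)$ are exactly the languages of weak index $(1,k+1)$. We also use constantly: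

* Enlarging the range of priorities is free: weak index $(1,k)$ is contained in weak index $(0,k)$, and so on. Adding $2$ to all priorities is free: a language of weak index $(0,j)$ also has weak index $(2,j+2)$.
* Weak index $(i,k)$ is closed under finite intersections and unions: to the disjoint union of two automata add a new initial state of priority $i$ whose transition on each letter is the conjunction (disjunction) of those of the two initial states.

**Definition (separation).** $L$ separates disjoint $L_1,L_2$ if $L_1\subseteq L$ and $L\cap L_2=\emptyset$. The class $(0,k)$ has the separation property if any two disjoint languages of weak index $(0,k)$ are separated by a language that is both of weak index $(0,k)$ and of weak index $(1,k+1)$. For $(1,k+1)$ the definition is the same with the two classes exchanged.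

*Example.* "No $a$ on the left spine" and "$t(\varepsilon)=a$" are disjoint and of weak index $(0,1)$. The set $\{t:t(\varepsilon)\neq a\}$ separates them; it depends on one label, so sinks recognize it both with index $(0,1)$ and with index $(1,2)$.

Known facts: separation holds for $(0,1)$ and fails for the levels $(1,k)$ with $k>1$; all languages of weak index $(0,2)$ are $G_\delta$. The problem, from "Summary of professional accomplishments", http://duch.mimuw.edu.pl/~henrykm/pubs_other/autoreferat_en.pdf, is to decide separation for $(0,k)$ with $k\ge2$, in particular for $k=2$.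

A language is **regular** if it is MSO-definable, a tree being coded by the sets $X_c$ of nodes labelled $c$, for $c\in A$. Languages of alternating parity automata are exactly the regular ones (Rabin; Muller–Schupp; Emerson–Jutla).

**Theorem 3.** Let $|A|\ge2$ and $k\ge2$. There are disjoint $L_1,L_2\subseteq A^{\{0,1\}^*}$ of weak index $(0,k)$ such that no regular language $S$ in the Borel class $\mathbf\Delta^0_k$ satisfies $L_1\subseteq S$ and $S\cap L_2=\emptyset$.

**Corollary 4.** For every $k\ge2$ the weak index class $(0,k)$ does not have the separation property. In particular, there are disjoint languages of weak index $(0,2)$ that cannot be separated by any language which is simultaneously of weak index $(0,2)$ and $(1,3)$. With the known case $k=1$: for $k\ge1$, weak index $(0,k)$ has the separation property iff $k=1$.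

A class has the **reduction property** if for all $M_1,M_2$ in it there are disjoint $M_1'\subseteq M_1$ and $M_2'\subseteq M_2$ in it with $M_1'\cup M_2'=M_1\cup M_2$.

**Theorem 5.** For every $k\ge1$ the class of languages of weak index $(1,k+1)$ fails the reduction property. Hence, using also the known failure of separation for $(1,k+1)$, no class $(0,k)$ or $(1,k+1)$ with $k\ge1$ has the reduction property.

## 3. Weak index and the Borel hierarchy

This section connects Theorem 3 with the separation property and supplies two topological tools. Recall that $\mathbf\Sigma^0_1$ is the class of open sets, $\mathbf\Pi^0_j$ consists of complements of $\mathbf\Sigma^0_j$ sets, $\mathbf\Sigma^0_{j+1}$ of countable unions of $\mathbf\Pi^0_j$ sets, and $\mathbf\Delta^0_j=\mathbf\Sigma^0_j\cap\mathbf\Pi^0_j$. All are preserved by continuous preimages and by finite unions and intersections, and $\mathbf\Sigma^0_k(2^\omega)\neq\mathbf\Pi^0_k(2^\omega)$.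

**Lemma 6.** For $k\ge1$, languages of weak index $(1,k+1)$ are $\mathbf\Sigma^0_k$ and languages of weak index $(0,k)$ are $\mathbf\Pi^0_k$.

*Proof.* By complementation the two statements are equivalent for each $k$. We use induction on $k$. Let $\mathcal A$ be weak of index $(1,k+1)$ and let $L_q$ be the language accepted from state $q$. We show $L_q\in\mathbf\Sigma^0_k$ for every $q$.

**States of priority at least $2$.** By weakness only priorities $2,\dots,k+1$ are reachable from $q$. If $k=1$, all of them are $2$ and $L_q$ is the whole space. If $k\ge2$, restrict to reachable states and subtract $2$: $L_q$ has weak index $(0,k-1)$, so $L_q\in\mathbf\Pi^0_{k-1}\subseteq\mathbf\Sigma^0_k$ by induction.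

**States of priority $1$: approximations.** To win from such a $q$, Eve must leave priority $1$ after finitely many moves; we bound the number of moves. Put $L_q^0=\emptyset$ if $\Omega(q)=1$, and $L_p^n=L_p$ for all $n$ if $\Omega(p)\ge2$. For $\Omega(q)=1$ let $L_q^{n+1}$ be the set of $t$ such that $\delta(q,t(\varepsilon))$ is true under the valuation $(d,p)\mapsto[t|_d\in L^n_p]$. By induction on $n$ we get $L^n_q\subseteq L^{n+1}_q$ (formulas are positive) and $L^n_q\subseteq L_q$ (Eve plays the formula so as to reach a true atom, then wins from there). Also by induction, $L^n_q$ is clopen if $k=1$ and $\mathbf\Pi^0_{k-1}$ if $k\ge2$, because $L_q^{n+1}$ is a finite positive Boolean combination of conditions on the root letter and of preimages of sets $L^n_p$ under the continuous maps $t\mapsto t|_d$.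

**The approximations exhaust $L_q$.** Let $\Omega(q)=1$ and let Eve have a winning strategy from $(\varepsilon,q)$ on $t$. Consider the tree of consistent partial plays all of whose states have priority $1$. It is finitely branching, and it has no infinite branch, since such a branch would be a play lost by Eve. By König's lemma it is finite. We claim: if a partial play in it ends in $(v,p)$ and the part of the tree above it has height $n$, then $t|_v\in L_p^{n+1}$. Use induction on $n$. Following the strategy, the formula $\delta(p,t(v))$ is resolved to atoms $(d,p')$. If $\Omega(p')=1$, the part above has height at most $n-1$ (so this does not occur for $n=0$), and $t|_{vd}\in L^{n}_{p'}$ by induction and monotonicity. If $\Omega(p')\ge2$, the position $(vd,p')$ is winning for Eve, so $t|_{vd}\in L_{p'}=L_{p'}^n$. So all atoms reachable under the strategy are true, hence the formula is true, and $t|_v\in L_p^{n+1}$. For the root this gives $t\in\bigcup_nL_q^n$.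

Thus $L_q=\bigcup_nL^n_q$ is $\mathbf\Sigma^0_k$. $\square$

**Lemma 7.** For $j\ge1$, every $\mathbf\Sigma^0_{j+1}$ set $B\subseteq2^\omega$ is a disjoint union $\bigsqcup_{n\in\omega}B_n$ of (possibly empty) $\mathbf\Pi^0_j$ sets.

*Proof.* Induction on $j$. Let $B=\bigcup_iC_i$ with $C_i\in\mathbf\Pi^0_j$ and let $O_i=2^\omega\setminus\bigcup_{l<i}C_l$, which is $\mathbf\Sigma^0_j$. Then $B=\bigsqcup_i(C_i\cap O_i)$. If $j=1$, the open set $O_i$ is a countable disjoint union of clopen sets. If $j\ge2$, by induction $O_i$ is a countable disjoint union of $\mathbf\Pi^0_{j-1}\subseteq\mathbf\Pi^0_j$ sets. Intersecting the pieces of $O_i$ with $C_i$ gives countably many pairwise disjoint $\mathbf\Pi^0_j$ sets with union $B$. $\square$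

**Deduction of Corollary 4 from Theorem 3.** A language of weak index both $(0,k)$ and $(1,k+1)$ is regular, and by Lemma 6 it lies in $\mathbf\Pi^0_k\cap\mathbf\Sigma^0_k=\mathbf\Delta^0_k$. So by Theorem 3 it does not separate $L_1$ from $L_2$. The statement for $k=1$ is the known fact. Together with the known failure for $(1,k+1)$, $k\ge1$: among the classes $(0,k)$ and $(1,k+1)$ with $k\ge1$, exactly $(0,1)$ has the separation property.

## 4. Reduction fails for weak index $(1,2)$

The lowest case of Theorem 5 is the quickest use of Proposition 2, because there continuity comes for free. For a tree $t$ let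
$$U(t)=\{u:\ t(u)=a\text{ and }t(w)\ne a\text{ for all proper prefixes }w\text{ of }u\},$$
the antichain of first occurrences of $a$. For $t=\mathbf b$ it is empty; if $t(\varepsilon)=a$, it is $\{\varepsilon\}$. Let
$$M_1=\{t:\exists u\in U(t)\ t(u0)=a\},\qquad M_2=\{t:\exists u\in U(t)\ t(u0)\neq a\}.$$

**Step 1: $M_1,M_2$ have weak index $(1,2)$.** In a priority-$1$ state Eve chooses a path through letters $\ne a$ to a first $a$ and moves to its $0$-successor in another priority-$1$ state; there the letter decides between an accepting sink of priority $2$ and a rejecting sink of priority $1$. If Eve never stops at an $a$, she loses by priority $1$. Note $M_1\cup M_2=\{t:U(t)\neq\emptyset\}$.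

**Step 2: from a reduction to functions $F_U$.** Suppose $M_1',M_2'$ of weak index $(1,2)$ reduce $M_1,M_2$. By Lemma 6 they are open, and they are regular. For a nonempty antichain $U$ and $\ell\in\{1,2\}^U$ let $t^\circ_{U,\ell}$ have label $a$ on $U$, label $a$ at $u0$ whenever $u\in U$ and $\ell(u)=1$, and label $b$ elsewhere. Then $U(t^\circ_{U,\ell})=U\ne\emptyset$, so exactly one of $t^\circ_{U,\ell}\in M_1'$, $t^\circ_{U,\ell}\in M_2'$ holds. Put $F_U(\ell)=1$ in the first case and $0$ in the second.

**Step 3: $F_U$ satisfies the hypotheses of Proposition 2.** The map $\ell\mapsto t^\circ_{U,\ell}$ is continuous and $M_1',M_2'$ are open, so $F_U$ is continuous. Write $\bar1,\bar2$ for the constant labellings. Then $F_U(\bar1)=1$, since $t^\circ_{U,\bar1}\notin M_2$, and $F_U(\bar2)=0$, since $t^\circ_{U,\bar2}\notin M_1$. So $F_U$ is not constant. Finally, "$F_U(\ell_Y)=1$" is MSO-definable from $(U,Y)$: the $a$-labelled nodes of $t^\circ_{U,\ell_Y}$ are $U\cup\{u0:u\in Y\}$, all others are labelled $b$, and $M_1'$ is regular. This contradicts Proposition 2. So $(1,2)$ fails reduction.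

## 5. Two pairs that can be separated, and the price of a discontinuity

We now want to do the same with a separator $S$ in place of $M_1'$. The natural pair for $k=2$ is
$$\{t:U(t)\ne\emptyset,\ \forall u\in U(t)\ t(u0)=a\},\qquad\{t:U(t)\neq\emptyset,\ \forall u\in U(t)\ t(u0)\ne a\}.$$
With $F_U(\ell)=1$ iff $t^\circ_{U,\ell}\in S$, a separator $S$ again gives $F_U(\bar1)=1$, $F_U(\bar2)=0$, and definability is as before. What is lost is continuity, since $S$ is only $\mathbf\Delta^0_2$. The loss is real. The condition $\forall u\in U(t)\ t(u0)=a$ has weak index $(0,1)$ (search all paths in priority $0$; after the first $a$ check one letter, with sinks of priority $0$ and $1$), hence also index $(2,3)$. The condition $U(t)\ne\emptyset$ has index $(1,2)$. So the first language is of weak index $(0,2)$ and $(1,3)$: it is itself a separator. For $S$ equal to it, $F_U(\ell)=1$ iff $\ell=\bar1$, which for infinite $U$ is discontinuous at $\bar1$ and has $J(F_U)=U$.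

So we should compute what a discontinuity costs $S$. Suppose $\ell^n\to\ell$ and $F_U(\ell^n)\ne F_U(\ell)$ for all $n$. Let $D\subseteq2^\omega$ be open and not closed, and write $D=\bigsqcup_nA_n$ with $A_n$ clopen. Let $\Phi(z)=t^\circ_{U,\ell^n}$ if $z\in A_n$, and $\Phi(z)=t^\circ_{U,\ell}$ if $z\notin D$. For each $u$, the set $R_u=\{n:\ell^n(u)\ne\ell(u)\}$ is finite, and the label at $u0$ differs from its default value exactly when $z$ is in the clopen set $\bigcup_{n\in R_u}A_n$. So $\Phi$ is continuous, and $\Phi^{-1}(S)$ is $D$ or its complement. Conclusion: $S$ is not clopen. This does not contradict $S\in\mathbf\Delta^0_2$, and here is the exact gap. To contradict $S\in\mathbf\Delta^0_k$ we need the same argument with $D\in\mathbf\Sigma^0_k\setminus\mathbf\Pi^0_k$, hence with pieces $A_n\in\mathbf\Pi^0_{k-1}$. At each $u$ the bit $\ell(u)$ must be flippable, by a continuous map, on a $\mathbf\Pi^0_{k-1}$ set of $z$. A letter is too easy to read for that.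

The next idea is to code the bit by membership of $t|_{u0}$ in a harder set. Define
$$K_1=\{t:\exists j\ t(0^j)=a\},\qquad K_{m+1}=\{t:\exists i\ \ t|_{0^i1}\notin K_m\}\quad(m\ge1).$$

**Lemma 8.** $K_m$ has weak index $(1,m+1)$.

*Proof.* $K_1$ was done in Section 2. For $K_{m+1}$ use a priority-$1$ state $q$ with $\delta(q,c)=(0,q)\vee(1,r)$ for every letter $c$, where $r$ is initial in a weak automaton for the complement of $K_m$. That complement has weak index $(0,m)$; use it with $2$ added, that is, with priorities in $\{2,\dots,m+2\}$. Staying on the spine forever loses, so Eve wins iff some $t|_{0^i1}$ is outside $K_m$. The index is $(1,m+2)$. $\square$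

Put $m=k-1$ and code $1$ by "$t|_{u0}\in K_m$", $2$ by "$t|_{u0}\notin K_m$". This also fails. The language $\{t:U(t)\ne\emptyset,\forall u\in U(t)\ t|_{u0}\notin K_m\}$ is the intersection of a language of index $(1,2)$ and one of index $(0,m)=(0,k-1)$, which also has index $(2,k+1)$. So it has weak index $(0,k)$ and $(1,k+1)$, and its complement, which has both indices as well, separates the pair. The obstruction is one-sidedness: a continuous map $\Theta$ from $2^\omega$ to trees can satisfy $\Theta(z)\in K_m\iff z\in B$ only for $B\in\mathbf\Sigma^0_m$. So it can flip $1$ into $2$ on a $\mathbf\Pi^0_m$ set, but in general it cannot flip $2$ into $1$ on such a set. We need a code whose bit can be flipped in both directions.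

## 6. Parity of the least index

Fix $k\ge2$ and $m=k-1\ge1$. The way out is to use a whole sequence of tests for $K_m$ along the left spine and to let the parity of the first success be the bit. Put
$$I(s)=\{i:s|_{0^i1}\in K_m\},$$
$$\alpha=\{s:I(s)\ne\emptyset,\ \min I(s)\text{ even}\},\qquad\beta=\{s:I(s)\neq\emptyset,\ \min I(s)\text{ odd}\}.$$
To flip the bit of $s$ in either direction, prepend to $s$ a block of even length in which all tests fail except one, at a position of the parity we want, and let that one test succeed on a $\mathbf\Sigma^0_m$ set of $z$. Where it fails, the old bit stays; where it succeeds, the new bit appears.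

Define
$$L_1=\{t:U(t)\neq\emptyset,\ \forall u\in U(t)\ t|_{u0}\in\alpha\},\qquad L_2=\{t:U(t)\ne\emptyset,\ \forall u\in U(t)\ t|_{u0}\in\beta\}.$$
They are disjoint because $\alpha\cap\beta=\emptyset$ and $U(t)\ne\emptyset$. (Without the condition $U(t)\neq\emptyset$ the tree $\mathbf b$ would lie in both.)

**Lemma 9.** $\alpha,\beta,L_1,L_2$ have weak index $(0,k)$.

*Proof.* **"$I(s)\neq\emptyset$" has index $(1,k)$.** Use a priority-$1$ state $r$ with $\delta(r,c)=(0,r)\vee(1,\kappa)$, where $\kappa$ is initial in a weak automaton for $K_m$ of index $(1,m+1)=(1,k)$.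

**"$I(s)=\emptyset$ or $\min I(s)$ even" has index $(0,k)$.** Let $\bar\kappa$ be initial in a weak automaton of index $(0,m)=(0,k-1)$ for the complement of $K_m$. Take states $x_0,x_1$ of priority $0$ with, for every $c$,
$$\delta(x_0,c)=(1,\kappa)\vee(0,x_1),\qquad\delta(x_1,c)=(1,\bar\kappa)\wedge(0,x_0),$$
and start from $x_0$. At $0^i$ with $i$ even Eve may exit to $\kappa$ at $0^i1$, which she wins iff $i\in I(s)$; with $i$ odd Adam may exit to $\bar\kappa$ at $0^i1$, which Eve wins iff $i\notin I(s)$. If $I(s)=\emptyset$, Eve always continues: staying on the spine forever has priority $0$, and Adam's exits are won by Eve. If $i=\min I(s)$ is even, Eve continues until $0^i$ and exits there; Adam's earlier exits are won by Eve. If $i=\min I(s)$ is odd, Adam continues until $0^i$ and exits there; Eve's earlier exits are won by Adam.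

Starting from $x_1$ instead exchanges the roles of even and odd and gives "$I(s)=\emptyset$ or $\min I(s)$ odd". Intersecting with "$I(s)\ne\emptyset$", whose index $(1,k)$ is contained in $(0,k)$, gives $\alpha$ and $\beta$.

**$L_1$ and $L_2$.** "$U(t)\ne\emptyset$" says that some node is labelled $a$; it has index $(1,2)$ (Eve searches in priority $1$), which is contained in $(0,k)$ because $k\ge2$. For the universal condition take a priority-$0$ state $g$ with $\delta(g,a)=(0,\mathrm{init}_\alpha)$, respectively $(0,\mathrm{init}_\beta)$, and $\delta(g,c)=(0,g)\wedge(1,g)$ for $c\neq a$; a play that never meets $a$ has priority $0$ and is won by Eve. Intersect. $\square$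

## 7. Types of trees

**From here to the end of Section 11 we assume, for a contradiction, that $S$ is regular, $S\in\mathbf\Delta^0_k$, $L_1\subseteq S$ and $S\cap L_2=\emptyset$.** Fix an alternating parity automaton $\mathcal A=\langle A,Q,q_I,\delta,\Omega\rangle$ with $S=L(\mathcal A)$.

We know nothing about how $S$ treats trees in which some $u\in U(t)$ carry a tree from $\alpha$ and others a tree from $\beta$. So preserving membership in $\alpha$ or $\beta$ is not enough; we must control everything that $\mathcal A$ can see.

**Definition (type).** $\mathrm{typ}(t)=\{q\in Q:t\text{ is accepted from }q\}$. Let $T$ be the finite set of types of trees.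

*Example.* Let $A=\{a,b\}$ and let an automaton have states $q_0,q_1$ of priority $1$ and sinks $\mathsf{acc}$ (priority $2$), $\mathsf{rej}$ (priority $1$), with $\delta(q_0,a)=(0,\mathsf{acc})$, $\delta(q_0,b)=(0,q_1)$, $\delta(q_1,a)=(0,\mathsf{rej})$, $\delta(q_1,b)=(0,q_0)$. Let $c_i$ be $\mathbf b$ with the label of $0^i$ changed to $a$. Then $\mathrm{typ}(\mathbf b)=\{\mathsf{acc}\}$, while $\mathrm{typ}(c_i)$ is $\{q_0,\mathsf{acc}\}$ for $i$ even and $\{q_1,\mathsf{acc}\}$ for $i$ odd.

**Lemma 10.**

* **(T1)** $\mathrm{typ}(c(t_0,t_1))$ depends only on $c,\mathrm{typ}(t_0),\mathrm{typ}(t_1)$.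
* **(T2)** Let $V$ be an antichain, and let $t,t'$ agree at all nodes having no prefix in $V$, with $\mathrm{typ}(t|_v)=\mathrm{typ}(t'|_v)$ for all $v\in V$. Then $\mathrm{typ}(t)=\mathrm{typ}(t')$; in particular $t\in S\iff t'\in S$.

*Proof.* (T1) The winning condition is prefix-independent, so $q\in\mathrm{typ}(c(t_0,t_1))$ iff $\delta(q,c)$ is true under $(d,p)\mapsto[p\in\mathrm{typ}(t_d)]$.

(T2) Let Eve have a winning strategy on $t$ from $(\varepsilon,q)$. Any position $(v,p)$ with $v\in V$ reached under it is winning for her, so $p\in\mathrm{typ}(t|_v)=\mathrm{typ}(t'|_v)$. On $t'$ she uses the same strategy until some $v\in V$ is reached, if ever; the letters read before that are the same. Then she switches to a winning strategy on $t'|_v$. Plays never reaching $V$ are consistent with the original strategy, hence won; the others are won by prefix-independence. The other direction is symmetric. For the last claim, $t\in S$ iff $q_I\in\mathrm{typ}(t)$. $\square$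

## 8. One-way switches with two types

Here we build trees, depending continuously on $z$, which decide an arbitrary $\mathbf\Sigma^0_j$ condition on $z$ by membership in $K_j$ and which show $\mathcal A$ only two types, fixed in advance.

**Lemma 11.** For every $j\ge1$ there are $\pi_j,\nu_j\in T$ such that for every $\mathbf\Sigma^0_j$ set $B\subseteq2^\omega$ there is a continuous $\Psi\colon2^\omega\to A^{\{0,1\}^*}$ with
$$z\in B\Rightarrow\Psi(z)\in K_j,\ \mathrm{typ}\,\Psi(z)=\pi_j;\qquad z\notin B\Rightarrow\Psi(z)\notin K_j,\ \mathrm{typ}\,\Psi(z)=\nu_j.$$

*Proof.* Induction on $j$.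

**Case $j=1$.** For open $B$, the tree should display an $a$ on the left spine once $z$ is known to be in $B$; the position of the $a$ must not show in the type. With $c_i$ as above, choose an infinite $H\subseteq\omega$ on which $\mathrm{typ}(c_i)$ is constant, and call the constant $\pi_1$. (In the example of Section 7, the even numbers will do.) Let $\nu_1=\mathrm{typ}(\mathbf b)$. Given open $B$, let $W_s$ be the union of the cylinders of length $s$ contained in $B$; so $W_0\subseteq W_1\subseteq\cdots$ and $B=\bigcup_sW_s$. If $z\in B$, let $\rho(z)=\min\{s:z\in W_s\}$ and $\Psi(z)=c_i$ with $i=\min\{i'\in H:i'\ge\rho(z)\}$. If $z\notin B$, let $\Psi(z)=\mathbf b$. Membership in $K_1$ and types are as required. Continuity: the label at $0^i$ is $b$ unless $z\in B$ and $\rho(z)\le i$, and in that case it depends only on $\rho(z)$. Whether $\rho(z)\le i$ and, if so, the value $\rho(z)$, are determined by the first $i$ bits of $z$. All labels off the left spine are $b$.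

**Step from $j$ to $j+1$.** The lemma for $j$ with $B=2^\omega$ and $B=\emptyset$ gives trees $g_\pi\in K_j$ of type $\pi_j$ and $g_\nu\notin K_j$ of type $\nu_j$. Let $s_i$ be the tree with all $0^l$ labelled $b$, with $g_\nu$ at $0^i1$, and with $g_\pi$ at $0^l1$ for all $l\ne i$. Let $s_\infty$ have all $0^l$ labelled $b$ and $g_\pi$ at all $0^l1$. Choose an infinite $H=\{i_0<i_1<\cdots\}$ on which $\mathrm{typ}(s_i)$ is constant, and call the constant $\pi_{j+1}$. Let $\nu_{j+1}=\mathrm{typ}(s_\infty)$.

Given $B\in\mathbf\Sigma^0_{j+1}$, write $B=\bigsqcup_lB_l$ with $B_l\in\mathbf\Pi^0_j$ (Lemma 7). Let $\Psi_l$ be the map given by the lemma for the $\mathbf\Sigma^0_j$ set $2^\omega\setminus B_l$. Let $\Psi(z)$ have all $0^i$ labelled $b$, the tree $\Psi_l(z)$ at $0^{i_l}1$ for each $l$, and $g_\pi$ at the remaining $0^i1$. Each label depends on at most one $\Psi_l$, so $\Psi$ is continuous.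

Let $z\in B_l$. Since the union is disjoint, $z$ lies in no other $B_{l'}$. So exactly the subtree at $0^{i_l}1$ is outside $K_j$, with type $\nu_j$; all others at nodes $0^i1$ are in $K_j$, with type $\pi_j$. Hence $\Psi(z)\in K_{j+1}$, and (T2) with the antichain $\{0^i1:i\in\omega\}$ gives $\mathrm{typ}\,\Psi(z)=\mathrm{typ}(s_{i_l})=\pi_{j+1}$. If $z\notin B$, all these subtrees are in $K_j$ with type $\pi_j$, so $\Psi(z)\notin K_{j+1}$ and, by (T2), $\mathrm{typ}\,\Psi(z)=\mathrm{typ}(s_\infty)=\nu_{j+1}$. $\square$

Disjointness is what makes the type constant: it guarantees exactly one exceptional subtree, and a tree with one exceptional subtree at a place in $H$ has type $\pi_{j+1}$.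

## 9. Two-way switches between $\tau_1$ and $\tau_2$

We now choose one tree $t_1\in\alpha$ and one tree $t_2\in\beta$ whose types can be turned into each other, in both directions, on an arbitrary $\mathbf\Sigma^0_m$ set of $z$.

**Step 1: words acting on types.** Put $\pi=\pi_m$, $\nu=\nu_m$ and fix $g_P\in K_m$ of type $\pi$ and $g_N\notin K_m$ of type $\nu$. By (T1) there are maps $P,N\colon T\to T$ with
$$P(\mathrm{typ}\,s)=\mathrm{typ}(b(s,g))\text{ if }\mathrm{typ}\,g=\pi,\qquad N(\mathrm{typ}\,s)=\mathrm{typ}(b(s,g))\text{ if }\mathrm{typ}\,g=\nu.$$
For a word $w=w_0\dots w_{l-1}\in\{P,N\}^*$ and a tree $s$ let $w\cdot s$ be the tree with $0^i$ labelled $b$ and $g_{w_i}$ at $0^i1$ for $i<l$, and with $s$ at $0^l$. Then $\mathrm{typ}(w\cdot s)=w(\mathrm{typ}\,s)$, where $w$ also denotes the composition $w_0\circ\dots\circ w_{l-1}$. Moreover, replacing a gadget $g_P$ by another tree of type $\nu$ has the effect on types of changing that letter $P$ into $N$.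

**Step 2: blocks that disappear when switched off.** We need blocks with a single $P$, at an even, respectively odd, position, which act as the identity on the relevant types when $P$ is turned into $N$. Some power of a self-map of a finite set is idempotent; choose $h\ge1$ with $N^h$ idempotent and put $e=N^{2h}=N^h$. Consider the words of length $4h$
$$u_1=N^{4h-2}PN,\qquad u_2=N^{4h-1}P,$$
with associated maps $\varphi_1,\varphi_2$. Turning $P$ into $N$ makes either of them $N^{4h}$, which as a map is $N^{2h}N^{2h}=e$. For $i\le2$ we have $2h-i\ge0$ and
$$e\circ N^{4h-i}=N^{6h-i}=N^{4h}N^{2h-i}=N^{2h}N^{2h-i}=N^{4h-i}.$$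
Hence
$$e\varphi_1=\varphi_1,\qquad e\varphi_2=\varphi_2.\tag{1}$$
So a switched-off block acts as the identity on all types in the images of $\varphi_1$ and $\varphi_2$.

**Step 3: closing the loop.** The map $\varphi_2$ will lead from $\tau_1$ to $\tau_2$; we also need a way back. Choose $r\ge1$ with $(\varphi_1\varphi_2)^r$ idempotent and put
$$t_1=(u_1u_2)^r\cdot\mathbf b,\quad t_2=u_2\cdot t_1,\quad\tau_1=\mathrm{typ}(t_1),\quad\tau_2=\mathrm{typ}(t_2)=\varphi_2(\tau_1).$$
The first letter $P$ of the word is at position $4h-2$ for $t_1$ and at $4h-1$ for $t_2$; all earlier gadgets are $g_N\notin K_m$, and $g_P\in K_m$. So $\min I(t_1)=4h-2$ is even and $\min I(t_2)=4h-1$ is odd: $t_1\in\alpha$ and $t_2\in\beta$. Since $\tau_1=(\varphi_1\varphi_2)^r(\mathrm{typ}\,\mathbf b)$ lies in the image of $\varphi_1$, equation (1) gives the first two identities in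
$$e(\tau_1)=\tau_1,\qquad e(\tau_2)=\tau_2,\qquad(\varphi_1\varphi_2)^{r-1}\varphi_1(\tau_2)=\tau_1,\tag{2}$$
and the third holds because its left side is $(\varphi_1\varphi_2)^{r-1}\varphi_1\varphi_2(\tau_1)=(\varphi_1\varphi_2)^r(\tau_1)=(\varphi_1\varphi_2)^{2r}(\mathrm{typ}\,\mathbf b)=(\varphi_1\varphi_2)^r(\mathrm{typ}\,\mathbf b)=\tau_1$.

*Toy case.* Replace types by the three values $\mathrm E,\mathrm O,\emptyset$ according as $s\in\alpha$, $s\in\beta$, or $I(s)=\emptyset$. The value of $b(s,g)$ depends only on the value of $s$ and on whether $g\in K_m$: the map $P$ is constantly $\mathrm E$, and $N$ exchanges $\mathrm E$ and $\mathrm O$ and fixes $\emptyset$. Here $h=2$, $e$ is the identity, $\varphi_1=N^6PN$ is constantly $\mathrm E$, $\varphi_2=N^7P$ is constantly $\mathrm O$, $r=1$, $\tau_1=\mathrm E$, $\tau_2=\mathrm O$, and (2) is visible. For real types, $e$ need not be the identity and the way back may need more blocks; hence $4h$ and $r$.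

**Lemma 12.** For every $\mathbf\Sigma^0_m$ set $B\subseteq2^\omega$ and $c\in\{1,2\}$ there is a continuous $\Theta_{c,B}\colon2^\omega\to A^{\{0,1\}^*}$ with
$$\mathrm{typ}\,\Theta_{c,B}(z)=\tau_c\ \text{ for }z\notin B,\qquad\mathrm{typ}\,\Theta_{c,B}(z)=\tau_{3-c}\ \text{ for }z\in B.$$

*Proof.* Let $\Psi$ be the map of Lemma 11 for $B$ with $j=m$. Then $\Psi(z)$ has type $\pi$ for $z\in B$ and type $\nu$ for $z\notin B$.

For $c=1$ take $u_2\cdot t_1$ and replace the gadget $g_P$ belonging to the letter $P$ of the prepended $u_2$ by $\Psi(z)$. If $z\in B$ the type is $\varphi_2(\tau_1)=\tau_2$. If $z\notin B$ it is $N^{4h}(\tau_1)=e(\tau_1)=\tau_1$.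

For $c=2$ take $w\cdot t_2$ with $w=(u_1u_2)^{r-1}u_1$ and replace each of the $2r-1$ gadgets $g_P$ belonging to letters $P$ of $w$ by $\Psi(z)$. If $z\in B$ the type is $(\varphi_1\varphi_2)^{r-1}\varphi_1(\tau_2)=\tau_1$ by (2). If $z\notin B$ it is $N^{4h(2r-1)}(\tau_2)=e(\tau_2)=\tau_2$.

Both maps are continuous because $\Psi$ is. $\square$

## 10. Continuity of $F_U$

For a nonempty antichain $U$ and $\ell\in\{1,2\}^U$ let $t_{U,\ell}$ be the tree in which nodes without prefix in $U$ are labelled $b$, each $u\in U$ is labelled $a$, $t_{U,\ell}|_{u0}=t_{\ell(u)}$ and $t_{U,\ell}|_{u1}=\mathbf b$. Then $U(t_{U,\ell})=U$. Put $F_U(\ell)=1$ if $t_{U,\ell}\in S$ and $F_U(\ell)=0$ otherwise. Since $t_1\in\alpha$ and $t_2\in\beta$, we have $t_{U,\bar1}\in L_1\subseteq S$ and $t_{U,\bar2}\in L_2$, which is disjoint from $S$. So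
$$F_U(\bar1)=1,\qquad F_U(\bar2)=0,\tag{3}$$
and $F_U$ is not constant.

**Lemma 13.** $F_U$ is continuous.

*Proof.* We repeat the computation of Section 5, now with switches controlled by $\mathbf\Pi^0_m$ sets. Suppose $F_U$ is not continuous. The space $\{1,2\}^U$ is metrizable, so there are $\ell$ and $\ell^n\to\ell$ ($n\in\omega$) with $F_U(\ell^n)\ne F_U(\ell)$ for all $n$. For each $u\in U$ the set $R_u=\{n:\ell^n(u)\neq\ell(u)\}$ is finite.

**Choice of the control sets.** Let $D\subseteq2^\omega$ be $\mathbf\Sigma^0_k$ but not $\mathbf\Pi^0_k$. By Lemma 7 with $j=m=k-1\ge1$, $D=\bigsqcup_nA_n$ with $A_n\in\mathbf\Pi^0_m$. Put $B_u=\bigcup_{n\in R_u}A_n$, a finite union, hence $\mathbf\Pi^0_m$, and $C_u=2^\omega\setminus B_u\in\mathbf\Sigma^0_m$.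

**The reduction.** Let $\Phi(z)$ be obtained from $t_{U,\ell}$ by putting at each $u0$, $u\in U$, the tree $\Theta_{3-\ell(u),C_u}(z)$. Each label depends on at most one $\Theta$, so $\Phi$ is continuous. By Lemma 12 the type at $u0$ is $\tau_{\ell(u)}$ if $z\in C_u$, and $\tau_{3-\ell(u)}$ if $z\in B_u$. Both values of $\ell(u)$ occur in general, and this is where the two directions of Lemma 12 are needed.

**Reading off $D$.** If $z\notin D$, then $z\in C_u$ for all $u$. So $\Phi(z)$ and $t_{U,\ell}$ have the same types at all $u0$, and by (T2) with the antichain $\{u0:u\in U\}$ we get $\Phi(z)\in S\iff F_U(\ell)=1$. If $z\in A_n$, then, the $A_{n'}$ being disjoint, $z\in B_u\iff n\in R_u\iff\ell^n(u)\ne\ell(u)$. So the type at $u0$ is $\tau_{\ell^n(u)}$ for every $u\in U$, and by (T2) $\Phi(z)\in S\iff F_U(\ell^n)=1$.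

As $F_U(\ell^n)\neq F_U(\ell)$ for all $n$, the set $\Phi^{-1}(S)$ is $D$ or $2^\omega\setminus D$. Since $S\in\mathbf\Delta^0_k$ and $\Phi$ is continuous, $D\in\mathbf\Delta^0_k$. This contradicts the choice of $D$. $\square$

## 11. Definability of $F_U$ and the end of the proof of Theorem 3

**Lemma 14.** There is an MSO formula $\sigma(X,Y)$ such that for every nonempty antichain $U$ and $Y\subseteq U$: $\mathfrak T\models\sigma(U,Y)\iff F_U(\ell_Y)=1$.

*Proof.* The trees $t_1,t_2$ are fixed, so we let an automaton read only the labels $\ell(u)$ and know the rest by its transition function. Define $\tilde{\mathcal A}$ over the alphabet $\{\circ,1,2\}$ with states $Q\cup\{\mathsf{acc},\mathsf{rej}\}$, initial state $q_I$, the priorities of $\mathcal A$ on $Q$, the last two states being looping sinks of priority $0$ and $1$, and for $q\in Q$, $i\in\{1,2\}$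
$$\tilde\delta(q,\circ)=\delta(q,b),\qquad\tilde\delta(q,i)=\begin{cases}(0,\mathsf{acc})&\text{if }q\in\mathrm{typ}(a(t_i,\mathbf b)),\\(0,\mathsf{rej})&\text{otherwise.}\end{cases}$$
Let $s_{U,\ell}$ have label $\ell(u)$ at $u\in U$ and $\circ$ elsewhere. We claim that $\tilde{\mathcal A}$ accepts $s_{U,\ell}$ iff $t_{U,\ell}\in S$. Until a node of $U$ is reached, the two games are the same, since $t_{U,\ell}$ has label $b$ where $s_{U,\ell}$ has $\circ$. Note $t_{U,\ell}|_u=a(t_{\ell(u)},\mathbf b)$ for $u\in U$.

If Eve has a winning strategy for $\mathcal A$ on $t_{U,\ell}$, she uses it on $s_{U,\ell}$. Whenever $u\in U$ is reached in a state $q$, the position $(u,q)$ is winning for her on $t_{U,\ell}$, so $q\in\mathrm{typ}(a(t_{\ell(u)},\mathbf b))$ and play moves to $\mathsf{acc}$. Plays never reaching $U$ are won as before. Conversely, if Eve has a winning strategy for $\tilde{\mathcal A}$ on $s_{U,\ell}$, she follows it on $t_{U,\ell}$; whenever $u\in U$ is reached in a state $q$, the next state on $s_{U,\ell}$ cannot be $\mathsf{rej}$, so $q\in\mathrm{typ}(t_{U,\ell}|_u)$ and she continues with a winning strategy from there.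 This proves the claim.

The language $L(\tilde{\mathcal A})$ is MSO-definable. Substituting $Y$ for the set of nodes labelled $1$, $X\setminus Y$ for those labelled $2$, and the complement of $X$ for those labelled $\circ$ gives $\sigma(X,Y)$. $\square$

**End of the proof of Theorem 3.** By Lemma 9 the disjoint languages $L_1,L_2$ have weak index $(0,k)$. Assuming a regular separator $S\in\mathbf\Delta^0_k$, we obtained for each nonempty antichain $U$ a function $F_U$ that is continuous by Lemma 13, not constant by (3), and defined by the single formula $\sigma$ of Lemma 14. This contradicts Proposition 2. Hence no such $S$ exists. $\blacksquare$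

With the deduction in Section 3, this also proves Corollary 4: weak index $(0,k)$ fails the separation property for every $k\ge2$, in particular for $k=2$.

## 12. Reduction at the remaining levels

**Reduction for a class implies separation for its dual.** Let a class have the reduction property and let $L_1,L_2$ be disjoint languages in the dual class, that is, the class of complements. Then $M_1=L_2^c$ and $M_2=L_1^c$ are in the class, and $M_1\cup M_2$ is the whole space. Let $M_1',M_2'$ reduce them. They are disjoint and cover the space, so they are complements of each other, and each belongs both to the class and to its dual. Since $M_2'\subseteq L_1^c$, we have $L_1\subseteq M_1'$; since $M_1'\subseteq L_2^c$, we have $M_1'\cap L_2=\emptyset$. So $M_1'$ separates $L_1$ from $L_2$ as the separation property of the dual class requires.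

**Proof of Theorem 5.** For $k=1$, failure of reduction for $(1,2)$ was proved in Section 4. For $k\ge2$, reduction for $(1,k+1)$ would give separation for the dual class $(0,k)$, which fails by Corollary 4. Finally, for $k\ge1$, reduction for $(0,k)$ would give separation for $(1,k+1)$, which is known to fail. $\blacksquare$
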